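\title{Coding the Double Jump into the Self-Embeddings of a Computable Linear Ordering}

\begin{abstract}
Every infinite computable linear ordering has a nontrivial self-embedding computable in $\emptyset''$. We show that this bound is attained in a strong sense: there is a computable linear ordering all of whose nontrivial self-embeddings compute $\emptyset''$. More generally, for every $\Sigma^0_2$ set $A$ that computes $\emptyset'$ there is a computable linear ordering whose nontrivial self-embeddings have exactly the Turing degrees above that of $A$. In the ordering we build, every block of elements at finite distance from one another is finite, and small numbers meet few blocks. An orbit of a nontrivial self-embedding runs through infinitely many blocks, so it grows fast enough to decode $A$.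
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{self-embedding} of a linear ordering $\mathcal L$ is an order-preserving injection of $\mathcal L$ into itself; it is \emph{nontrivial} if it is not the identity. By the Dushnik--Miller Theorem, every countably infinite linear ordering has a nontrivial self-embedding. This paper is about how hard such a map is to find when $\mathcal L$ is \emph{computable}, that is, when its universe is a computable set of natural numbers and its order relation is computable. An \emph{embedding degree} of $\mathcal L$ is the Turing degree of a nontrivial self-embedding of $\mathcal L$.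

In the simplest cases little is needed. On the standard orderings of $\omega$ and of $\mathbb Q$ the map $x\mapsto x+1$ is computable. On an arbitrary computable copy of $\omega$ the successor function is a nontrivial self-embedding, and the halting problem $\emptyset'$ computes it, because ``$y$ lies above $x$ and nothing lies between them'' is a $\Pi^0_1$ statement. In general the following is known.
\begin{enumerate}
\item[(a)] (Downey and Lempp) There is a computable copy of $\omega$ all of whose nontrivial self-embeddings compute $\emptyset'$.
\item[(b)] Every infinite computable linear ordering has a nontrivial self-embedding computable in $\emptyset''$.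
\item[(c)] There is an infinite computable linear ordering with universe $\omega$ that has no nontrivial self-embedding computable in $\emptyset'$.
\end{enumerate}
The question posed in \cite{noself} is whether (a) can be improved from $\emptyset'$ to $\emptyset''$: \emph{is there an infinite computable linear ordering all of whose nontrivial self-embeddings compute $\emptyset''$?}

There are reasons to guess either way. The oracle $\emptyset''$ enters (b) at one natural point: it decides whether two elements have finitely many elements between them, which is a $\Sigma^0_2$ question. One would expect that this cost is sometimes unavoidable, and (c) shows that $\emptyset'$ does not always suffice. But to say that no self-embedding is simple is much weaker than to say that all of them contain one fixed piece of information. A self-embedding may move any point almost anywhere and may be the identity outside a tiny interval, so whoever builds $\mathcal L$ does not know in which part of it the information will be read. The answer is nevertheless positive.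

\begin{theorem}\label{thm:main}
There is a computable linear ordering $\mathcal L$ with universe $\omega$ such that $\emptyset''\le_T f$ for every nontrivial self-embedding $f$ of $\mathcal L$.
\end{theorem}

Since $\emptyset''\not\le_T\emptyset'$, this ordering also witnesses (c). The construction determines the embedding degrees completely.

\begin{theorem}\label{thm:cone}
Let $A$ be a $\Sigma^0_2$ set with $\emptyset'\le_T A$. There is a computable linear ordering $\mathcal L$ with universe $\omega$ whose set of embedding degrees is exactly the cone $\{\mathbf d:\mathbf d\ge\deg(A)\}$.
\end{theorem}

Together with (b), this shows that $\emptyset''$ is the most that can be coded.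

\begin{corollary}\label{cor:sharp}
\begin{enumerate}
\item[(i)] Some computable linear ordering has embedding degrees exactly $\{\mathbf d:\mathbf d\ge\mathbf 0''\}$.
\item[(ii)] A set $X$ is computable from all nontrivial self-embeddings of some infinite computable linear ordering if and only if $X\le_T\emptyset''$.
\end{enumerate}
\end{corollary}

The proof does not code $A$ at any particular place of $\mathcal L$. It uses one feature that all nontrivial self-embeddings share: if the blocks of $\mathcal L$ are finite, then some orbit lists infinitely many elements from different blocks (Section~\ref{sec:blocks}). If small numbers occupy few blocks, such a list must contain large numbers early, and so it computes a fast-growing function; and every function that grows fast enough computes $A$ (Section~\ref{sec:settling}). Proposition~\ref{prop:order} states what is required of $\mathcal L$, and Section~\ref{sec:proofs} derives the theorems from it. The ordering is built on a tree of guesses in Section~\ref{sec:construction} and verified in Section~\ref{sec:verification}.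

\subsection*{Conventions}
An infinite computable set is the range of a computable bijection from $\omega$, and conjugating by this bijection does not change the degree of a self-embedding. So we take the universe of an infinite computable ordering to be $\omega$. The elements then carry two orders: $\prec$ is the order of $\mathcal L$, and $<$ is the usual order of numbers. Intervals such as $(a,b)$ and $[a,b)$, and the words ``above,'' ``below,'' and ``between,'' refer to $\prec$.

We use these textbook facts. Let $W_i$ be the $i$th computably enumerable (c.e.) set and $W_{i,s}$ the finite part of it enumerated in fewer than $s$ steps, so that $W_{i,0}=\emptyset$; let $\emptyset'_s$ be the corresponding approximation to $\emptyset'$. The oracle $\emptyset'$ decides $\Pi^0_1$ statements and $\emptyset''$ decides $\Sigma^0_2$ statements. A set is $\Sigma^0_2$ if and only if it is c.e.\ in $\emptyset'$. If a set and its complement are both c.e.\ in an oracle, then the set is computable in that oracle. The set $\mathrm{Fin}=\{i:W_i\text{ is finite}\}$ is $\Sigma^0_2$-complete: it is $\Sigma^0_2$, and for every $\Sigma^0_2$ set $A$ there is a computable function $c$ with $n\in A\iff c(n)\in\mathrm{Fin}$. In particular $\mathrm{Fin}\equiv_T\emptyset''$.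

\section{Blocks}\label{sec:blocks}

Write $x\sim y$ if only finitely many elements of $\mathcal L$ lie between $x$ and $y$. This is an equivalence relation, since an element between $x$ and $z$ is equal to $y$, or lies between $x$ and $y$, or lies between $y$ and $z$. Its classes are the \emph{blocks} of $\mathcal L$. Blocks are convex; we use this in the form
\begin{equation}\label{eq:convex}
x\preceq x'\prec y'\preceq y\ \text{ and }\ x'\not\sim y'\quad\Longrightarrow\quad x\not\sim y .
\end{equation}
If $\mathcal L$ is computable, then $\sim$ is $\Sigma^0_2$: $x\sim y$ holds if and only if there is $k$ such that no number $z\ge k$ lies between $x$ and $y$.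

The three lemmas of this section concern orderings whose blocks are all finite. The first says that the blocks are then densely ordered.

\begin{lemma}\label{lem:dense}
Suppose that all blocks of $\mathcal L$ are finite. If $x\prec y$ and $x\not\sim y$, then there is $z$ with $x\prec z\prec y$ and $x\not\sim z\not\sim y$.
\end{lemma}

\begin{proof}
The interval $(x,y)$ is infinite, and only finitely many of its elements lie in the block of $x$ or in the block of $y$.
\end{proof}

The second is all that we shall use about an unknown self-embedding.

\begin{lemma}\label{lem:orbit}
Suppose that all blocks of $\mathcal L$ are finite, and let $f$ be a nontrivial self-embedding of $\mathcal L$. Then there is $x$ such that $x,f(x),f^2(x),\dots$ lie in pairwise different blocks.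
\end{lemma}

\begin{proof}
Fix $x_0$ with $f(x_0)\ne x_0$ and let $x_n=f^n(x_0)$. If $x_0\prec x_1$, then applying $f^n$ gives $x_n\prec x_{n+1}$ for all $n$; if $x_1\prec x_0$, it gives $x_{n+1}\prec x_n$. So $(x_n)$ is strictly monotone. If $x_n\sim x_{n+1}$ held for all $n$, the block of $x_0$ would contain the infinitely many elements $x_n$. Hence $x_m\not\sim x_{m+1}$ for some $m$. The map $f^j$ sends the infinite set of elements between $x_m$ and $x_{m+1}$ injectively to elements between $x_{m+j}$ and $x_{m+j+1}$, so $x_{m+j}\not\sim x_{m+j+1}$ for all $j$. By monotonicity and \eqref{eq:convex}, $x_i\not\sim x_k$ whenever $m\le i<k$. Take $x=x_m$.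
\end{proof}

Finiteness of the blocks cannot be dropped: the orbits of the successor function on $\omega$ stay in one block. The third lemma goes in the other direction and produces self-embeddings from the relation $\sim$.

\begin{lemma}\label{lem:extend}
Let $\mathcal L$ be computable with all blocks finite, and let $p\prec q\prec r\prec p'$ lie in four different blocks. There is an order-preserving injection $g$ of $[p,p')$ into itself with $g(q)=r$, and $g$ is computable from $\sim$, uniformly in $p,q,r,p'$.
\end{lemma}

\begin{proof}
We define $g$ on $[p,p']$ one point at a time. The only danger is to run out of room between two values already chosen, so we maintain that $g$ is order-preserving on its current finite domain and that \emph{its values lie in pairwise different blocks}. Start with $g(p)=p$, $g(q)=r$, $g(p')=p'$. Go through the remaining elements $x$ of the computable set $[p,p')$ in increasing numerical order. Given $x$, let $u\prec x\prec v$ be its nearest neighbors in the current domain. Since $g(u)\prec g(v)$ and $g(u)\not\sim g(v)$, Lemma~\ref{lem:dense} gives $z$ with $g(u)\prec z\prec g(v)$ and $g(u)\not\sim z\not\sim g(v)$; let $g(x)$ be the numerically least such $z$. If $w\prec u$ is in the domain,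 then $g(w)\prec g(u)\prec z$, so $g(w)\not\sim z$ by \eqref{eq:convex}; the same argument applies to $w\succ v$. So the invariant is preserved. Every $x\in[p,p')$ receives a value with $p\preceq g(x)\prec p'$, and the search for each value uses only $\prec$ and $\sim$.
\end{proof}

These lemmas give a short proof of (b), which shows where $\emptyset''$ is used.

\begin{proof}[Proof of \textup{(b)}]
Let $\mathcal L$ be infinite and computable; then $\sim$ is computable in $\emptyset''$. Suppose first that some block is infinite. Fix $a$ in it; reversing the order if necessary, assume that $U=\{x\succeq a:x\sim a\}$ is infinite. Then $U$ is convex, and it has order type $\omega$ because each of its elements has finitely many predecessors in $U$. The map that sends each $x\in U$ to its successor and fixes everything else is a nontrivial self-embedding. It is computable from $\sim$ and $\emptyset'$, hence from $\emptyset''$. Suppose next that all blocks are finite. Then there are at least two blocks, and two applications of Lemma~\ref{lem:dense}, with \eqref{eq:convex}, give $p\prec q\prec r\prec p'$ in four different blocks. Extend the map $g$ of Lemma~\ref{lem:extend} by the identity outside $[p,p')$.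
\end{proof}

\section{Settling times and the ordering we need}\label{sec:settling}

An orbit is a sequence of numbers, and we can hope to control only how large these numbers are. So we need a way to recover $A$ from \emph{every} sufficiently large function. For $\emptyset'$ this is immediate: if $k(n)$ bounds the stage at which $n$ enters $\emptyset'$, whenever it does, then $n\in\emptyset'\iff n\in\emptyset'_{k(n)}$. For a $\Sigma^0_2$ set the right thing to bound is the stage at which a finite c.e.\ set stops growing.

An \emph{array} is a double sequence $(V_{e,s})_{e,s\in\omega}$ of finite sets, with $V_{e,0}=\emptyset$ and $V_{e,s}\subseteq V_{e,s+1}$, such that a complete list of the elements of $V_{e,s}$ is computable from $e$ and $s$. Put $V_e=\bigcup_sV_{e,s}$. A \emph{settling function} for the array is a function $k\colon\omega\to\omega$ such that $V_e=V_{e,k(e)}$ for every $e$ with $V_e$ finite. Nothing is required of $k(e)$ when $V_e$ is infinite. If $k$ is a settling function and $k'\ge k$ pointwise, then $k'$ is one too, since $V_{e,k(e)}\subseteq V_{e,k'(e)}\subseteq V_e$.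

Given a $\Sigma^0_2$ set $A$, fix a computable $c$ with $n\in A\iff W_{c(n)}$ is finite, and define the \emph{array of $A$} by
\begin{equation}\label{eq:array}
V_{2n,s}=W_{c(n),s},\qquad
V_{2n+1,s}=\begin{cases}\{0\}&\text{if } s>0 \text{ and } n\in\emptyset'_s,\\ \emptyset&\text{otherwise.}\end{cases}
\end{equation}
Thus $V_{2n}$ is finite if and only if $n\in A$, and $V_{2n+1}$ is always finite.

\begin{lemma}\label{lem:settle}
Let $A$ be $\Sigma^0_2$. Every settling function $k$ for the array of $A$ computes both $\emptyset'$ and $A$.
\end{lemma}

\begin{proof}
Since $V_{2n+1}$ is finite, $n\in\emptyset'\iff V_{2n+1}\ne\emptyset\iff V_{2n+1,k(2n+1)}\ne\emptyset$. So $\emptyset'\le_Tk$. The set $A$ is c.e.\ in $\emptyset'$, hence c.e.\ in $k$. For the complement, we claim that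
\[
n\notin A\iff \exists s\ge k(2n)\ \bigl(V_{2n,s}\ne V_{2n,k(2n)}\bigr).
\]
If $n\in A$, then $V_{2n}$ is finite and equals $V_{2n,k(2n)}$, so no such $s$ exists. If $n\notin A$, then $V_{2n}$ is infinite and so differs from the finite set $V_{2n,k(2n)}$, and such an $s$ exists. Thus the complement of $A$ is c.e.\ in $k$ as well, and $A\le_Tk$.
\end{proof}

The even columns of \eqref{eq:array} let $k$ enumerate the complement of $A$; the odd columns are there to supply $\emptyset'$, which enumerates $A$ itself. It remains to build an ordering in which orbits outgrow the settling times.

\begin{proposition}\label{prop:order}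
For every array $(V_{e,s})$ there are a computable linear ordering $\mathcal L$ with universe $\omega$ and numbers $t_0<t_1<\cdots$ such that:
\begin{enumerate}
\item[(P1)] every block of $\mathcal L$ is finite; the numbers $0$ and $1$ are the least and the greatest element of $\mathcal L$, and their blocks are $\{0\}$ and $\{1\}$;
\item[(P2)] the numbers $0,1,\dots,t_e$ lie in at most $2^e+1$ different blocks;
\item[(P3)] if $V_e$ is finite, then $V_e=V_{e,t_{e+1}}$;
\item[(P4)] the relation $\sim$ is computable in $\emptyset'\oplus\{e:V_e\text{ is finite}\}$.
\end{enumerate}
\end{proposition}

The sequence $(t_e)$ is not claimed to be computable; by (P3) and Lemma~\ref{lem:settle} it cannot be, for the array of $A$. What matters in (P2) is that the bound $2^e+1$ is a computable function of $e$.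

\section{From the ordering to the theorems}\label{sec:proofs}

Fix a $\Sigma^0_2$ set $A$ with $\emptyset'\le_TA$, and let $\mathcal L$ and $(t_e)$ be given by Proposition~\ref{prop:order} for the array of $A$.

\begin{proposition}\label{prop:lower}
Every nontrivial self-embedding $f$ of $\mathcal L$ computes $A$.
\end{proposition}

\begin{proof}
By (P1) and Lemma~\ref{lem:orbit}, fix $x$ such that $x,f(x),f^2(x),\dots$ lie in pairwise different blocks. Let $h(e)$ be the numerically largest of $x,f(x),\dots,f^{2^e+1}(x)$. Then $h\le_Tf$, the number $x$ being a fixed parameter. These $2^e+2$ elements lie in different blocks, so by (P2) one of them is a number greater than $t_e$. Hence $h(e)>t_e$ for all $e$. By (P3), $e\mapsto t_{e+1}$ is a settling function, and so is the larger function $e\mapsto h(e+1)$. Lemma~\ref{lem:settle} gives $A\le_Th\le_Tf$.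
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $A=\mathrm{Fin}\equiv_T\emptyset''$ in Proposition~\ref{prop:lower}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cone}]
By Proposition~\ref{prop:lower}, every embedding degree of $\mathcal L$ lies above $\deg(A)$. Conversely, let $\mathbf d\ge\deg(A)$ and let $D\in\mathbf d$; the set $D$ computes $\emptyset'$, so it is nonempty. We build a nontrivial self-embedding $g\equiv_TD$. The plan is to cut $\mathcal L$ into infinitely many intervals and to record the $n$th bit of $D$ by moving or not moving a chosen point of the $n$th interval.

The set $\{e:V_e\text{ is finite}\}$ is computable in $A$ by \eqref{eq:array}, and $\emptyset'\le_TA$. So $\sim$ is computable in $A$ by (P4), and all choices below can be made by an $A$-computable search.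

\emph{The intervals.} Let $p_0=0$. Given $p_n\ne1$, let $y$ be the $\prec$-largest element of $\{p_n\}\cup(\{0,\dots,n\}\setminus\{1\})$. Then $y\prec1$, and $y\not\sim1$ by (P1), so Lemma~\ref{lem:dense} gives $p_{n+1}$ with $y\prec p_{n+1}\prec1$ and $y\not\sim p_{n+1}$. We have $p_n\prec p_{n+1}$, and $p_n\not\sim p_{n+1}$ by \eqref{eq:convex}. Every number $n\ne1$ satisfies $p_0\preceq n\prec p_{n+1}$. Hence $\mathcal L\setminus\{1\}$ is the disjoint union of the intervals $J_n=[p_n,p_{n+1})$, and $J_0\prec J_1\prec\cdots\prec1$. Two applications of Lemma~\ref{lem:dense}, with \eqref{eq:convex}, give $q_n,r_n$ such that $p_n\prec q_n\prec r_n\prec p_{n+1}$ lie in four different blocks. Lemma~\ref{lem:extend} gives order-preserving injections $g_n\colon J_n\to J_n$ with $g_n(q_n)=r_n$, uniformly computable in $A$.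

\emph{The embedding.} Let $g(1)=1$, let $g=g_n$ on $J_n$ for $n\in D$, and let $g$ be the identity on $J_n$ for $n\notin D$. Since $g$ maps each $J_n$ into itself by an order-preserving injection, it is a self-embedding of $\mathcal L$. It is nontrivial because $D\ne\emptyset$, and $g\le_TA\oplus D\equiv_TD$. Finally, $A\le_Tg$ by Proposition~\ref{prop:lower}, so $g$ computes the sequence $(q_n)$, and $n\in D\iff g(q_n)\ne q_n$. Thus $D\le_Tg$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:sharp}]
For (i), apply Theorem~\ref{thm:cone} to $A=\mathrm{Fin}$. For (ii), if $X\le_T\emptyset''$, use the ordering of Theorem~\ref{thm:main}. Conversely, if all nontrivial self-embeddings of an infinite computable ordering compute $X$, then so does the one given by (b), and $X\le_T\emptyset''$.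
\end{proof}

\begin{remark}
That $A$ is $\Sigma^0_2$ is used twice: to define the array, and to enumerate $A$ from $\emptyset'$ in Lemma~\ref{lem:settle}. The hypothesis $\emptyset'\le_TA$ is used only to compute $\sim$ from $A$. Our ordering needs it: by Lemma~\ref{lem:settle} the function $h$ above computes $\emptyset'$ in any case, so if $\emptyset'\not\le_TA$, then $\deg(A)$ is not an embedding degree of this $\mathcal L$.
\end{remark}

\section{The construction}\label{sec:construction}

We build $\mathcal L$ as the union of finite orderings $L_0\subseteq L_1\subseteq\cdots$, starting from $L_0=\{0\prec1\}$. A \emph{gap} of $L_s$ is a pair $(a,b)$ with $b$ the successor of $a$ in $L_s$; we identify it with the open interval $(a,b)$ of any later $L_r$ and of $\mathcal L$. Different gaps of the same $L_s$ are disjoint. A pair $(c,d)$ lies \emph{inside} $(a,b)$ if $a\preceq c\prec d\preceq b$.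

\subsection*{One set}
If from stage $t$ on we insert new elements into only $N$ of the gaps of $L_t$, keeping these \emph{open} and the rest \emph{closed}, then $L_t$ meets at most $N+1$ blocks. So (P2) and (P3) ask that at some stage after a finite $V_e$ has settled we close all but $2^{e+1}$ gaps for good.

Consider $V_0$ alone. We cannot recognize the settling time, but we can react: whenever $V_0$ grows, close all gaps except the first and the last. If $V_0$ is finite, then after the last reaction the current ordering meets at most three blocks, as desired. If $V_0$ is infinite, we react infinitely often, any two elements other than $0$ and $1$ are eventually joined by closed gaps, and $\mathcal L\setminus\{0,1\}$ becomes a single infinite block. A shift along it is computable in $\emptyset'$. So the closing done under the guess ``$V_0$ has settled'' must be provisional, and there must be a second strategy, for the guess ``$V_0$ is infinite,'' which chooses its open gaps once and returns to them each time $V_0$ grows.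

The two strategies interfere in an asymmetric way. Closing a gap is only a resolution, and it can be revoked at no cost. Inserting an element is permanent. If $V_0$ is finite, the infinite guess acts finitely often, and its insertions are absorbed into the finite ordering present when the finite guess starts for the last time. If $V_0$ is infinite, however, the finite guess is restarted infinitely often and inserts infinitely many elements in all. These must go into gaps that are open for the infinite guess, and for every strategy for $V_1,V_2,\dots$ that works under it. We arrange this by a rule of position. A strategy that inherits an open gap $(a,b)$ keeps open exactly the first and the last gap of the current ordering inside $[a,b]$, and it inserts its new element immediately above $a$. Then all strategies that work inside $(a,b)$ keep open a gap with left endpoint $a$ and one with right endpoint $b$, and of two such gaps with the same endpoint, the one chosen later lies inside the one chosen earlier. It remains to make the wrong guesses that act infinitely often choose \emph{later} than the correct one, and restarting them does this.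

\subsection*{The tree}
Nodes are finite strings over $\{\infty,\mathsf w\}$; the root is the empty string $\lambda$, and $|\sigma|$ is the length of $\sigma$. A node $\sigma$ of length $e$ watches $V_e$: its child $\sigma\infty$ guesses that $V_e$ is infinite, and its child $\sigma\mathsf w$ guesses that $V_e$ has settled and waits to be refuted. A node $\nu$ is \emph{right of} $\delta$, and $\delta$ is \emph{left of} $\nu$, if $\pi\infty\subseteq\delta$ and $\pi\mathsf w\subseteq\nu$ for some $\pi$. Of any two nodes, either one is an initial segment of the other, or one is left of the other. At the end of each stage finitely many nodes are \emph{alive}. An alive node $\sigma$ carries the stage $t_\sigma$ of its latest creation and a set $G_\sigma$ of gaps of $L_{t_\sigma}$, its open gaps.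

\medskip\noindent\textbf{Stage $0$.} Let $L_0=\{0\prec1\}$. Only $\lambda$ is alive, with $t_\lambda=0$ and $G_\lambda=\{(0,1)\}$.

\medskip\noindent\textbf{Stage $s\ge1$.}
\begin{enumerate}
\item[] \emph{Path.} Start at $\lambda$. At a node $\sigma$ that is alive at the end of stage $s-1$, let $e=|\sigma|$, and let $r$ be the largest stage with $1\le r<s$ and $\sigma\infty\subseteq\delta_r$, or $r=0$ if there is none. Move to $\sigma\infty$ if $V_{e,s}\ne V_{e,r}$, and to $\sigma\mathsf w$ otherwise. Let $\delta_s$ be the first node reached that is not alive. The nodes $\sigma\subseteq\delta_s$ are \emph{visited} at stage $s$.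
\item[] \emph{Cancellation.} Every alive node right of $\delta_s$ is \emph{canceled}: it ceases to be alive.
\item[] \emph{Creation.} Let $\pi$ be the parent of $\tau=\delta_s$. For each $(a,b)\in G_\pi$, insert one new element immediately above $a$ in $L_{s-1}$. The new elements are named, from left to right, by the least numbers not yet used. The result is $L_s$. Now $\tau$ becomes alive, with $t_\tau=s$ and
\[
G_\tau=\{(a,a'),\,(b',b):(a,b)\in G_\pi\},
\]
where $a'$ is the successor of $a$ and $b'$ is the predecessor of $b$ in $L_s$.
\end{enumerate}
The path is finite because finitely many nodes are alive. The root is right of no node, so it is never canceled, and $\delta_s$ has a parent. The new element above $a$ is $a'$, and it lies in $(a,b)$; hence $a\prec a'\preceq b'\prec b$, and $(a,a')$ and $(b',b)$ are two different gaps of $L_s$ inside $(a,b)$.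

\begin{example}\label{ex:run}
Let $V_0$ grow at stages $1$ and $4$ but not at stages $2,3,5$, and let $V_e=\emptyset$ for $e\ge1$, so that below the root the path always takes the outcome $\mathsf w$. We list $L_s$ in $\prec$-increasing order, with the new elements in bold.
\[
\begin{array}{c|c|c|l|l}
s&\delta_s&\text{canceled}&L_s&G_{\delta_s}\\\hline
1&\infty&&0\ \mathbf 2\ 1&(0,2),(2,1)\\
2&\mathsf w&&0\ \mathbf 3\ 2\ 1&(0,3),(2,1)\\
3&\mathsf{ww}&&0\ \mathbf 4\ 3\ 2\ \mathbf 5\ 1&(0,4),(4,3),(2,5),(5,1)\\
4&\infty\mathsf w&\mathsf w,\mathsf{ww}&0\ \mathbf 6\ 4\ 3\ 2\ \mathbf 7\ 5\ 1&(0,6),(3,2),(2,7),(5,1)\\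
5&\mathsf w&&0\ \mathbf 8\ 6\ 4\ 3\ 2\ 7\ 5\ 1&(0,8),(5,1)
\end{array}
\]
At stage $4$ the guess $\mathsf w$ is refuted. The elements $3,4,5$ that were inserted under it lie in the open gaps $(0,2)$ and $(2,1)$ of the node $\infty$, which therefore loses nothing. The node $\infty\mathsf w$ drops the plan of $\mathsf{ww}$ to keep $(4,3)$ open. At stage $5$ the node $\mathsf w$ starts afresh; see Figure~\ref{fig:gaps}. Two futures are possible. If $V_0$ never grows again, every later path passes through $\mathsf w$, all later elements go into $(0,8)$ and $(5,1)$, and $8,6,4,3,2,7,5$ lie in one block: $L_5$ meets at most three blocks, at a stage after $V_0$ has settled. If $V_0$ grows infinitely often, then $\infty$ and $\infty\mathsf w$ are never canceled, and the gaps $(3,2)$ and $(2,7)$, closed by $\mathsf w$, are used again at the next growth of $V_0$. Lemma~\ref{lem:blocks} will show that the blocks of $L_4$ are then $\{0\},\{6,4,3\},\{2\},\{7,5\},\{1\}$. This needs the element $8$ and everything inserted below $\mathsf w$ to lie in open gaps of $\infty\mathsf w$, and indeed $(0,8)$ and $(5,1)$ lie inside $(0,6)$ and $(5,1)$.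
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.2cm,y=0.55cm]
\path (0,0) node{$0$} (1,0) node{$8$} (2,0) node{$6$} (3,0) node{$4$} (4,0) node{$3$} (5,0) node{$2$} (6,0) node{$7$} (7,0) node{$5$} (8,0) node{$1$};
\draw[dotted] (0,-0.5)--(0,-4.3) (1,-0.5)--(1,-4.3) (2,-0.5)--(2,-4.3) (3,-0.5)--(3,-4.3) (4,-0.5)--(4,-4.3) (5,-0.5)--(5,-4.3) (6,-0.5)--(6,-4.3) (7,-0.5)--(7,-4.3) (8,-0.5)--(8,-4.3);
\draw[very thick] (0.1,-1)--(7.9,-1) (0.1,-2)--(4.9,-2) (5.1,-2)--(7.9,-2) (0.1,-3)--(1.9,-3) (4.1,-3)--(4.9,-3) (5.1,-3)--(5.9,-3) (7.1,-3)--(7.9,-3) (0.1,-4)--(0.9,-4) (7.1,-4)--(7.9,-4);
\path (-0.8,0) node{$L_5$} (-0.8,-1) node{$G_\lambda$} (-0.8,-2) node{$G_\infty$} (-0.8,-3) node{$G_{\infty\mathsf w}$} (-0.8,-4) node{$G_{\mathsf w}$};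
\end{tikzpicture}
\caption{The finite ordering $L_5$ of Example~\ref{ex:run}, in increasing order from left to right, and the open gaps (thick segments) of the four nodes alive at the end of stage $5$, in order of creation. A child keeps open only the two ends of each gap of its parent. The gaps of the node $\mathsf w$, created last, lie inside gaps of the nodes $\infty$ and $\infty\mathsf w$ to its left.}
\label{fig:gaps}
\end{figure}

\begin{remark}
Both ends of a gap are needed. If $G_\tau$ contained only the gaps $(a,a')$, then every stage would insert a single element immediately above $0$, and $\mathcal L\setminus\{0\}$ would be one infinite block.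
\end{remark}

\section{Verification}\label{sec:verification}

At least one element is inserted at each stage, and $L_s$ consists of the numbers below $|L_s|$. So $|L_s|\ge s+2$, and $\mathcal L=\bigcup_sL_s$ has universe $\omega$. It is computable: to compare $x$ and $y$, run the construction to stage $\max(x,y)$. Every new element is inserted into a gap, so $0$ and $1$ remain least and greatest.

\subsection*{Nested gaps}
The pair $(t_\sigma,G_\sigma)$ is set when $\sigma$ is created and does not change while $\sigma$ stays alive, because only a node that is not alive can be created.

\begin{lemma}\label{lem:nest}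
At the end of each stage, the set of alive nodes is closed under initial segments, and the following hold for every alive node $\kappa$ and every $\sigma\subsetneq\kappa$.
\begin{enumerate}
\item[(i)] $t_\sigma<t_\kappa$.
\item[(ii)] $G_\kappa$ consists of $2^{|\kappa|}$ gaps of $L_{t_\kappa}$.
\item[(iii)] Every gap of $G_\kappa$ lies inside a gap of $G_\sigma$.
\item[(iv)] If $(a,b)\in G_\sigma$, then $(a,a^*),(b^*,b)\in G_\kappa$, where $a^*$ is the successor of $a$ and $b^*$ is the predecessor of $b$ in $L_{t_\kappa}$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $\sigma$ is right of $\delta_s$, so is every extension of $\sigma$; thus canceling $\sigma$ cancels its alive extensions. The proper initial segments of $\delta_s$ are alive before stage $s$ and are not right of $\delta_s$. This gives closure under initial segments. It also shows that the proper initial segments of $\kappa$ were alive before stage $t_\kappa$ and have stayed alive since, which gives (i). In particular $G_\kappa$ was formed from the current $G_\pi$, where $\pi$ is the parent of $\kappa$.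

We prove (ii)--(iv) by induction on $|\kappa|$; the root is trivial. Each gap of $G_\pi$ contributes two different gaps of $L_{t_\kappa}$ inside it, and the gaps of $G_\pi$ are disjoint; this gives (ii), and (iii) for $\sigma=\pi$, while (iv) for $\sigma=\pi$ is the definition of $G_\kappa$. Let $\sigma\subsetneq\pi$. Then (iii) follows since ``inside'' is transitive. For (iv), by induction $a$ is the left endpoint of a gap of $G_\pi$ and $b$ is the right endpoint of a gap of $G_\pi$, so $(a,a^*)$ and $(b^*,b)$ are in $G_\kappa$ by definition.
\end{proof}

The next lemma is the heart of the matter: as long as a node is alive, all other nodes respect the gaps that it has closed.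

\begin{lemma}\label{lem:respect}
Suppose that $\sigma$ is created at stage $t$ and is not canceled at any stage in $(t,s]$. Then every element inserted at a stage $r\in(t,s]$ lies in a gap of $G_\sigma$.
\end{lemma}

\begin{proof}
Let $\tau=\delta_r$ and let $\kappa$ be its parent; the new elements lie in gaps of $G_\kappa$. The node $\sigma$ is not right of $\tau$, since it is not canceled at stage $r$. Also $\tau\not\subseteq\sigma$, since all initial segments of $\sigma$ are alive before stage $r$ and $\tau$ is not. So $\sigma\subsetneq\tau$ or $\tau$ is right of $\sigma$.

If $\sigma\subsetneq\tau$, then $\sigma\subseteq\kappa$, and the gaps of $G_\kappa$ lie inside gaps of $G_\sigma$ by Lemma~\ref{lem:nest}(iii).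

Let $\tau$ be right of $\sigma$, say $\pi\infty\subseteq\sigma$ and $\rho=\pi\mathsf w\subseteq\tau$. Since $\pi\subsetneq\sigma$, the set $G_\pi$ is the same throughout $[t,s]$, and by Lemma~\ref{lem:nest}(iv), for each $(a,b)\in G_\pi$ we have $(a,a^*),(b^*,b)\in G_\sigma$, with $a^*$ and $b^*$ computed in $L_t$.

Suppose $\tau=\rho$, so that $\kappa=\pi$. A new element is inserted immediately above $a$ in $L_{r-1}$ for some $(a,b)\in G_\pi$. Since $a\prec a^*$ and $a^*\in L_t\subseteq L_{r-1}$, the new element lies in $(a,a^*)$. This is where the position of the insertion is used.

Suppose $\rho\subsetneq\tau$, so that $\rho\subseteq\kappa$ and $\rho$ is alive before stage $r$. At stage $t$ we had $\delta_t=\sigma$, and $\rho$ is right of $\sigma$, so $\rho$ was not alive at the end of stage $t$. Hence $t_\rho>t$; this is where cancellation is used. A gap of $G_\rho$ has the form $(a,a')$ or $(b',b)$ with $(a,b)\in G_\pi$ and $a',b'$ computed in $L_{t_\rho}\supseteq L_t$. So $a'\preceq a^*$ and $b^*\preceq b'$, and the gap lies inside $(a,a^*)$ or $(b^*,b)$. The gaps of $G_\kappa$ lie inside gaps of $G_\rho$ by Lemma~\ref{lem:nest}(iii), hence inside gaps of $G_\sigma$.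
\end{proof}

\subsection*{The true path}
Lemma~\ref{lem:respect} gives lasting information only about nodes that are never canceled again. The nodes whose guesses are all correct have this property. Let $\sigma_0=\lambda$, and let $\sigma_{e+1}=\sigma_e\infty$ if $V_e$ is infinite and $\sigma_{e+1}=\sigma_e\mathsf w$ if $V_e$ is finite.

\begin{lemma}\label{lem:true}
Each $\sigma_e$ is visited at infinitely many stages, and there is a stage $t_e$ at which $\sigma_e$ is created and after which it is never canceled \textup{(}with $t_0=0$\textup{)}. Moreover $t_0<t_1<\cdots$, and if $V_e$ is finite, then $V_e=V_{e,t_{e+1}}$.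
\end{lemma}

\begin{proof}
We use induction on $e$. The root is visited at every stage $s\ge1$ and is never canceled. Assume the first sentence for $\sigma=\sigma_e$. After stage $t_e$ the node $\sigma$ is alive, so each visit to $\sigma$ continues to one of its children.

\emph{Visits.} A visit to $\sigma\infty$ requires a new element of $V_e$ since the previous visit to $\sigma\infty$. So if $V_e$ is finite, then $\sigma\infty$ is visited finitely often and $\sigma\mathsf w$ infinitely often. Let $V_e$ be infinite, and suppose that $r$ is the last stage at which $\sigma\infty$ is visited, or $r=0$ if there is no such stage. Then $V_{e,s}\ne V_{e,r}$ for all large $s$, so a late enough visit to $\sigma$ moves to $\sigma\infty$, a contradiction. In both cases $\sigma_{e+1}$ is visited infinitely often.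

\emph{Cancellations.} Suppose $\sigma_{e+1}$ is canceled at a stage $s>t_e$, with $\pi\infty\subseteq\delta_s$ and $\pi\mathsf w\subseteq\sigma_{e+1}$. If $\pi\subsetneq\sigma$, then $\sigma$ is right of $\delta_s$ and is canceled at $s$, which is impossible. So $\pi=\sigma$; then $\sigma_{e+1}=\sigma\mathsf w$, the set $V_e$ is finite, and $\sigma\infty$ is visited at $s$. This happens finitely often. A node visited at a stage is alive at the end of that stage, so $\sigma_{e+1}$ is alive from some point on; let $t_{e+1}$ be its last creation. Lemma~\ref{lem:nest}(i), applied at a late stage, gives $t_e<t_{e+1}$.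

\emph{Settling.} Let $V_e$ be finite and $t=t_{e+1}$. At stage $t$ the path moved from $\sigma$ to $\sigma\mathsf w$, so $V_{e,t}=V_{e,r}$, where $r<t$ is the last earlier visit to $\sigma\infty$, or $0$. After stage $t$ the node $\sigma\infty$ is never visited, since a visit would cancel $\sigma\mathsf w$. So at each visit to $\sigma$ at a stage $s>t$ the same $r$ is used and $V_{e,s}=V_{e,r}=V_{e,t}$. There are infinitely many such $s$, so $V_e=V_{e,t}$.
\end{proof}

Let $G_e$ be the set $G_{\sigma_e}$ defined at stage $t_e$. By Lemma~\ref{lem:respect},
\begin{equation}\label{eq:inside}
\text{every element of }\mathcal L\setminus L_{t_e}\text{ lies in one of the }2^e\text{ gaps of }G_e .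
\end{equation}
Since $t_e\ge e$, every element of $\mathcal L$ belongs to $L_{t_n}$ for all large $n$.

\subsection*{The blocks of $\mathcal L$}
By \eqref{eq:inside} the closed gaps of $\sigma_e$ stay empty. We now show that its open gaps separate blocks, and that later elements never join the blocks of $L_{t_e}$. Say that a gap $(a,b)$ \emph{separates} $x$ and $y$ if $x\preceq a\prec b\preceq y$ or $y\preceq a\prec b\preceq x$.

\begin{lemma}\label{lem:blocks}
Let $e\in\omega$.
\begin{enumerate}
\item[(i)] For $x,y\in L_{t_e}$, we have $x\not\sim y$ if and only if some gap of $G_e$ separates $x$ and $y$.
\item[(ii)] If $(a,b)\in G_e$ and $a\prec z\prec b$, then $a\not\sim z\not\sim b$.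
\item[(iii)] The finite set $L_{t_e}$ is the union of exactly $2^e+1$ blocks of $\mathcal L$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $(a,b)\in G_e$ and $n\ge e$, let $a_n$ be the successor of $a$ and $b_n$ the predecessor of $b$ in $L_{t_n}$. Then
\begin{equation}\label{eq:ends}
(a,a_n)\in G_n\quad\text{and}\quad(b_n,b)\in G_n .
\end{equation}
For $n=e$ both pairs equal $(a,b)$, and for $n>e$ this is Lemma~\ref{lem:nest}(iv).

(i) Let $x\prec y$. Suppose $x\not\sim y$. Then some $z\notin L_{t_e}$ lies in $(x,y)$, and by \eqref{eq:inside} it lies in a gap $(a,b)\in G_e$. No element of $L_{t_e}$ lies in $(a,b)$. As $x\prec z\prec b$ and $a\prec z\prec y$, this gives $x\preceq a$ and $b\preceq y$. Conversely, let $(a,b)\in G_e$ separate $x$ and $y$; by \eqref{eq:convex} it suffices to show that $(a,b)$ is infinite. Let $n\ge e$. At stage $t_{n+1}>t_n$ the node $\sigma_{n+1}$ is created from $G_n$, so by \eqref{eq:ends} a new element is inserted immediately above $a$. It is $a_{n+1}$, and $a_{n+1}\prec a_n$. So $b=a_e\succ a_{e+1}\succ\cdots\succ a$.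

(ii) Choose $n\ge e$ with $z\in L_{t_n}$. Then $a_n\preceq z\preceq b_n$. By \eqref{eq:ends}, the gap $(a,a_n)\in G_n$ separates $a$ and $z$, and the gap $(b_n,b)\in G_n$ separates $z$ and $b$. Apply (i) with $n$ in place of $e$.

(iii) Let $x\in L_{t_e}$ and $z\notin L_{t_e}$. By \eqref{eq:inside}, $z$ lies in some $(a,b)\in G_e$, and $x\preceq a$ or $b\preceq x$. By (ii) and \eqref{eq:convex}, $x\not\sim z$. So the block of $x$ is contained in $L_{t_e}$. Cutting $L_{t_e}$ at the $2^e$ gaps of $G_e$ leaves $2^e+1$ nonempty segments, and by (i) two elements lie in the same segment if and only if they lie in the same block.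
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:order}]
Let $\mathcal L$ and $(t_e)$ be as above.

(P1) Every element lies in some $L_{t_e}$, which contains its block by Lemma~\ref{lem:blocks}(iii). So all blocks are finite. Lemma~\ref{lem:blocks}(ii) for $(0,1)\in G_0$ gives $0\not\sim z\not\sim1$ for all $z\ne0,1$, and $0\not\sim1$ because $\mathcal L$ is infinite.

(P2) The numbers $0,\dots,t_e$ belong to $L_{t_e}$, since $|L_{t_e}|\ge t_e+2$. Apply Lemma~\ref{lem:blocks}(iii).

(P3) This is the last statement of Lemma~\ref{lem:true}.

(P4) The set $\{e:V_e\text{ is finite}\}$ computes the sequence $(\sigma_e)$. For $e\ge1$, a stage $t$ at which $\sigma_e$ is created equals $t_e$ if and only if $\sigma_e$ is not canceled afterward, that is, if and only if no $\delta_r$ with $r>t$ is left of $\sigma_e$. This is a $\Pi^0_1$ condition on $t$ and $\sigma_e$, so $\emptyset'$ finds $t_e$ from $\sigma_e$ by testing the creation stages in turn. Running the construction to stage $t_e$ yields $L_{t_e}$ and $G_e$. To decide whether $x\sim y$, take $e=\max(x,y)$, so that $x,y\in L_{t_e}$, and apply Lemma~\ref{lem:blocks}(i).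
\end{proof}

\begin{thebibliography}{9}

\bibitem{noself}
\emph{On self-embeddings of computable linear orders},
\texttt{http://www.math.uconn.edu/\string~solomon/research/noself.pdf}.

\end{thebibliography}
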